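\title{Stable range one and one-sided strongly $\pi$-regular elements}

\begin{abstract}
We construct, over every field, an algebra $E$ with stable range one and exactly two maximal right ideals that contains an element $a$ with $aE=a^2E$ but $Ea^n\neq Ea^{n+1}$ for all $n\ge 1$. Thus stable range one does not force right strongly $\pi$-regular elements to be left strongly $\pi$-regular. The algebra $E$ is the endomorphism ring of a uniserial module $U$ that has a submodule $K$ with $K\cong U\cong U/K$; the module comes from a localization of a monoid algebra of affine maps $x\mapsto 2^nx+q$ of the real line. We also show that, under stable range one, an element with $a^nR=a^{n+1}R$ is left strongly $\pi$-regular exactly when $a^n$ is von Neumann regular, and that this always happens in local rings and in semilocal rings with $\bigcap_n J^n=0$.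
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity. An element $a$ of a ring $R$ is \emph{right strongly $\pi$-regular} if $a^nR=a^{n+1}R$ for some $n\ge1$, and \emph{left strongly $\pi$-regular} if $Ra^n=Ra^{n+1}$ for some $n\ge 1$. Multiplying $a^nR=a^{n+1}R$ on the left by powers of $a$ gives $a^lR=a^nR$ for all $l\ge n$, so the right condition says that the chain $aR\supseteq a^2R\supseteq\cdots$ stabilizes, and the left condition says the same of $Ra\supseteq Ra^2\supseteq\cdots$.

In the ring $R=\operatorname{End}_k(V)$ of a vector space, $x\in yR$ means $\operatorname{im}x\subseteq\operatorname{im}y$, and $x\in Ry$ means $\ker y\subseteq\ker x$. So the right condition says that the images of the powers of $a$ stop shrinking, and the left condition says that their kernels stop growing. If $\dim V<\infty$, both happen, and at the same $n$, because rank plus nullity is constant. If $\dim V=\infty$, a surjective map that is not injective separates the two conditions. This failure occurs in any ring with elements $ab=1\ne ba$: there $aR=R=a^2R$, while $a^n=ya^{n+1}$ would give $1=ya$ after right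 multiplication by $b^n$, hence $y=yab=b$ and $ba=1$.

A ring $R$ has \emph{stable range one} if, whenever $aR+bR=R$, there is $z\in R$ such that $a+bz$ is a unit. Such a ring has no one-sided units (Lemma~\ref{lem:df}), so the example above disappears. More is true: if $a^nR=a^{n+1}R$ and $d=a^n$, then $d^2=du$ for a \emph{unit} $u$ (Theorem~\ref{thm:crit}). If $u$ commuted with $d$, we would get $d=u^{-1}d^2\in Ra^{n+1}$. One is led to expect a positive answer to the following question, posed in \cite{HL}.

\begin{quote}
\emph{If $R$ has stable range one, is every right strongly $\pi$-regular element of $R$ also left strongly $\pi$-regular?}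
\end{quote}

The answer is no.

\begin{theorem}\label{thm:main}
For every field $k$ there is a $k$-algebra $E$ with stable range one, having exactly two maximal right ideals, and elements $a,b\in E$ such that $ab=0$ and $u=a+b$ is a unit. Hence $a^2=au$ and $aE=a^2E$, while $Ea^n\neq Ea^{n+1}$ for all $n\ge1$.
\end{theorem}

For a single element one can say exactly when the implication holds. Recall that $d\in R$ is \emph{von Neumann regular} if $d=dhd$ for some $h\in R$.

\begin{theorem}\label{thm:crit}
Let $R$ have stable range one, let $a^nR=a^{n+1}R$ with $n\ge1$, and put $d=a^n$. Then there is a unit $u$ with $d^2=du$. For any such unit $u$ the following are equivalent: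
\begin{enumerate}
\item[(1)] $a$ is left strongly $\pi$-regular;
\item[(2)] $Ra^n=Ra^{n+1}$;
\item[(3)] $d=du^{-1}d$;
\item[(4)] $d$ is von Neumann regular.
\end{enumerate}
\end{theorem}

The Jacobson radical $J$ of $R$ is the intersection of the maximal right ideals; it is a two-sided ideal, and $1-x$ is a unit for every $x\in J$. A ring is \emph{local} if it has exactly one maximal right ideal; then every element is a unit or lies in $J$. A ring is \emph{semilocal} if $R/J$ is semisimple Artinian.

\begin{corollary}\label{cor:pos}
\begin{enumerate}
\item[(a)] Let $R$ have stable range one and let $(I_\lambda)$ be ideals with $\bigcap_\lambda I_\lambda=0$ such that in each $R/I_\lambda$ every right strongly $\pi$-regular element is left strongly $\pi$-regular. Then the same holds in $R$.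
\item[(b)] In a local ring, right strongly $\pi$-regular elements are left strongly $\pi$-regular. So the number two of maximal right ideals in Theorem~\ref{thm:main} is minimal.
\item[(c)] If $R$ is semilocal and $\bigcap_nJ^n=0$, then right strongly $\pi$-regular elements of $R$ are left strongly $\pi$-regular.
\end{enumerate}
\end{corollary}

We prove Theorem~\ref{thm:crit} and Corollary~\ref{cor:pos} first (Section~\ref{sec:pos}), because they show what shape a counterexample must have. Section~\ref{sec:uni} finds that shape in the endomorphism ring of a uniserial module $U$ with an exact sequence $0\to U\to U\to U\to0$. Section~\ref{sec:move} builds such a module from a ring whose principal right ideals correspond to points of the real line and whose units move these points, and Section~\ref{sec:ring} constructs that ring.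

\section{When the stable power is regular}\label{sec:pos}

\begin{lemma}\label{lem:df}
Let $R$ have stable range one and let $e=e^2\in R$. If $x,y\in eRe$ and $xy=e$, then $yx=e$.
\end{lemma}

\begin{proof}
Let first $e=1$. Since $yx+(1-yx)=1$, we have $yR+(1-yx)R=R$, so $t=y+(1-yx)z$ is a unit for some $z$. Then $xt=xy+(x-xyx)z=1$, because $xyx=x$. Thus $x=t^{-1}$ is a unit, $y=x^{-1}$, and $yx=1$. For general $e$, the elements $x,y$ are annihilated by $1-e$ on both sides, so $(x+1-e)(y+1-e)=xy+1-e=1$. By the first case $1=(y+1-e)(x+1-e)=yx+1-e$, that is, $yx=e$.
\end{proof}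

The next computation needs no hypothesis on the ring. We isolate it because it will also be applied in factor rings.

\begin{lemma}\label{lem:comp}
Let $R$ be any ring, $a\in R$, $d=a^n$ with $n\ge1$, and let $u$ be a unit with $d^2=du$. If $a$ is left strongly $\pi$-regular, then $d=du^{-1}d$.
\end{lemma}

\begin{proof}
We have $d^j=du^{j-1}$ for all $j\ge1$, by induction: $d^{j+1}=d\cdot du^{j-1}=du\cdot u^{j-1}=du^j$. Let $Ra^m=Ra^{m+1}$. Then $Ra^l=Ra^m$ for all $l\ge m$, so $Rd^m=Ra^{nm}=Ra^{n(m+1)}=Rd^{m+1}$, say $d^m=yd^{m+1}$. This reads $du^{m-1}=ydu^m$, and canceling the unit $u^{m-1}$ gives $d=ydu$. Therefore $du^{-1}d=(ydu)u^{-1}d=yd^2=ydu=d$.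
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Since $dR=a^nR=a^{2n}R=d^2R$, there is $x$ with $d=d^2x$, that is, $d(1-dx)=0$. As $dx+(1-dx)=1$, we have $dR+(1-dx)R=R$, and stable range one gives a unit $u=d+(1-dx)z$. Multiplying by $d$ on the left yields $du=d^2$.

Now fix any unit $u$ with $d^2=du$. The implication (1)$\Rightarrow$(3) is Lemma~\ref{lem:comp}; (3)$\Rightarrow$(4) holds with $h=u^{-1}$; and (2)$\Rightarrow$(1) is the definition. It remains to prove (4)$\Rightarrow$(2).

Left multiplication by $d$ maps $dR$ onto $d^2R=dR$, and we want to invert this map. Regularity makes this possible: it lets us write $dR=eR$ with $e$ idempotent and represent the map by an element of $eRe$, where Lemma~\ref{lem:df} applies. Let $d=dhd$ and $e=dh$. Then $e^2=e$ and $ed=d$, so $eR=dR$. Put $\delta=de$. We have $\delta e=\delta$, and $e\delta=\delta$ because $\delta\in dR=eR$; thus $\delta\in eRe$. Moreover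
\[
\delta R=d\,eR=d\,dR=dR=eR,
\]
so $e=\delta x'$ for some $x'\in R$. With $y=ex'e\in eRe$ we get $\delta y=\delta x'e=e$, and Lemma~\ref{lem:df} gives $y\delta=e$. Then $yd^2=yd(ed)=y\delta d=ed=d$. Hence $a^n=d\in Ra^{2n}\subseteq Ra^{n+1}$, which is (2).
\end{proof}

Stable range one was used twice: to produce $u$, and through Lemma~\ref{lem:df} in (4)$\Rightarrow$(2). Without it this implication fails: if $ab=1\neq ba$, then $a=aba$ is regular and $aR=a^2R$, but $a$ is not left strongly $\pi$-regular, as we saw in Section~\ref{sec:intro}.

\begin{proof}[Proof of Corollary~\ref{cor:pos}]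
(a) Let $a^nR=a^{n+1}R$ and $d=a^n$, and take a unit $u$ with $d^2=du$ from Theorem~\ref{thm:crit}. In $R/I_\lambda$ the image of $a$ is right, hence left, strongly $\pi$-regular, and the image of $u$ is a unit. Lemma~\ref{lem:comp}, applied in $R/I_\lambda$, gives $d-du^{-1}d\in I_\lambda$. As $\bigcap_\lambda I_\lambda=0$, condition (3) holds in $R$, and Theorem~\ref{thm:crit} gives (1). The point is that (3) is a single equation, with one $u$ for all $\lambda$, whereas the exponent and the left factor in (1) may depend on $\lambda$.

(b) If $a$ is a unit, then $Ra=R=Ra^2$. Otherwise $a\in J$. If $a^n=a^{n+1}x$, then $a^n(1-ax)=0$ with $1-ax$ a unit, so $a^n=0$ and $Ra^n=0=Ra^{n+1}$. A ring with fewer than two maximal right ideals is local or zero, which gives the last assertion.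

(c) Semilocal rings have stable range one \cite{BassK}. The ring $R/J^n$ has nilpotent radical $J/J^n$ and semisimple Artinian quotient $R/J$; that is, it is semiprimary, hence left and right perfect. By Bass's Theorem~P \cite{BassP} it satisfies the descending chain condition on principal left ideals, so all its elements are left strongly $\pi$-regular. Apply (a) with $I_n=J^n$.
\end{proof}

Theorem~\ref{thm:crit} describes what a counterexample looks like. Condition (4) is the same for $a$ and for $d=a^n$, which satisfies $dR=d^2R$, so we may assume $n=1$. Put $b=u-a$. Then $a^2=au$ becomes $ab=0$, and $a-au^{-1}a=au^{-1}b$. So we are looking for elements with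
\begin{equation}\label{eq:shape}
ab=0,\qquad u=a+b\ \text{a unit},\qquad au^{-1}b\ne0 .
\end{equation}
The first two conditions hold for an idempotent $a=e$ and $b=1-e$, where the third fails. We need a pair that imitates complementary idempotents without coming from a direct sum decomposition, so it is natural to look at endomorphisms of indecomposable modules.

\section{Endomorphism rings of uniserial modules}\label{sec:uni}

A module is \emph{uniserial} if its submodules form a chain under inclusion. Endomorphisms of right modules are written on the left, so $ab$ means $a\circ b$.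

As for vector spaces, a surjective endomorphism $a$ that is not injective has strictly growing kernels and cannot be left strongly $\pi$-regular. It has no right inverse if the module is indecomposable, so the right condition has to come from a partner $b$ as in \eqref{eq:shape}. On a uniserial module an injective $b$ with $ab=0$ will do. The familiar uniserial modules carry only one of the two maps. On the Pr\"ufer group $\mathbb Z(p^\infty)$, multiplication by $p$ is surjective and not injective, but every injective endomorphism is surjective, because proper subgroups are finite. On $\mathbb Z_{(p)}$, as a module over itself, multiplication by $p$ is injective and not surjective, but every nonzero endomorphism is injective. We show first that a uniserial module carrying both maps answers the question.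

\begin{proposition}\label{prop:uni}
Let $U\neq0$ be a uniserial right module over a ring $R$ and let $E=\operatorname{End}_R(U)$. Suppose that $a,b\in E$, that $a$ is surjective, $b$ is injective, and $ab=0$. Then $E$ has stable range one and exactly two maximal right ideals, $u=a+b$ is a unit, $aE=a^2E$, and $Ea^n\ne Ea^{n+1}$ for all $n\ge1$.
\end{proposition}

\begin{proof}
Let $M_1$ be the set of non-injective and $M_2$ the set of non-surjective elements of $E$. An element is a unit if and only if it lies outside $M_1\cup M_2$. Of two submodules of $U$ one contains the other, so two nonzero submodules have nonzero intersection, and two proper submodules have proper sum. This is all we use of uniseriality.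

\emph{$M_1$ and $M_2$ are proper two-sided ideals.} Both sets contain $0$ (as $U\ne0$), are closed under negation, and do not contain $1$. If $f,h\in M_1$, then $0\neq\ker f\cap\ker h\subseteq\ker(f+h)$. If $f,h\in M_2$, then $(f+h)U\subseteq fU+hU\neq U$.

Let $f\in M_1$ and $x\in E$. Then $\ker xf\supseteq\ker f\neq0$. If $x$ is not injective, then $\ker fx\supseteq \ker x\ne0$. If $x$ is injective, then $xU\ne0$, so some nonzero $x(z)$ lies in $\ker f$, and $0\ne z\in\ker fx$. Thus $xf,fx\in M_1$.

Let $f\in M_2$ and $x\in E$. Then $fxU\subseteq fU\ne U$. If $x$ is not surjective, then $xfU\subseteq xU\neq U$. If $x$ is surjective and $xf$ were surjective too, each $z\in U$ would satisfy $x(z)=xf(z')$ for some $z'$, so $U=fU+\ker x$. Since $fU$ is proper, this forces $\ker x=U$, contradicting $xU=U\neq0$. Thus $fx,xf\in M_2$.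

\emph{A source of units.} Let $\{i,j\}=\{1,2\}$. Then
\begin{equation}\label{eq:unit}
f\in M_i\setminus M_j\ \text{ and }\ h\in M_j\setminus M_i\quad\Longrightarrow\quad f+h\ \text{is a unit},
\end{equation}
since $f+h\in M_i$ would give $h\in M_i$, and $f+h\in M_j$ would give $f\in M_j$. From $0\ne bU\subseteq\ker a\neq U$ we see that $a\in M_1\setminus M_2$ and $b\in M_2\setminus M_1$. So $u=a+b$ is a unit, and neither of $M_1,M_2$ contains the other.

\emph{Maximal right ideals.} A proper right ideal $L$ contains no unit, so $L\subseteq M_1\cup M_2$. If $L$ lay in neither ideal, it would contain elements $f\in M_1\setminus M_2$ and $h\in M_2\setminus M_1$, hence the unit $f+h$. So every proper right ideal lies in $M_1$ or in $M_2$. As these two are incomparable, they are exactly the maximal right ideals.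

\emph{Stable range one.} Let $fE+hE=E$. If $f$ is a unit, take $z=0$. If $h$ is a unit, take $z=h^{-1}(1-f)$, so that $f+hz=1$. Otherwise $f\in M_i$ and $h\in M_j$ for some $i,j$. Since $f$ and $h$ do not both lie in the same proper right ideal, $h\notin M_i$ and $f\notin M_j$; in particular $i\neq j$. By \eqref{eq:unit}, $z=1$ works.

\emph{The element $a$.} From $ab=0$ we get $a^2=a(a+b)=au$, so $a=a^2u^{-1}$ and $aE=a^2E$. Suppose $a^n=ya^{n+1}$ with $y\in E$ and $n\ge1$. Pick $0\ne z\in\ker a$. As $a^n$ is surjective, $z=a^n(z')$ for some $z'$. Then $a^{n+1}(z')=a(z)=0$, so $z=a^n(z')=ya^{n+1}(z')=0$, a contradiction.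
\end{proof}

\begin{remark}\label{rem:E}
Let $E,a,b$ be as in Proposition~\ref{prop:uni}. One sees directly that $a$ is not von Neumann regular: if $a=aha$, then $ha$ is an idempotent with kernel $\ker a$, so $\ker a$ is a proper nonzero direct summand of $U$, and it meets its complement in $0$, which is impossible. Further, $J=M_1\cap M_2$ and $M_1+M_2=E$, so $E/J\cong E/M_1\times E/M_2$ is a product of two division rings, and $E$ is semilocal. The proof of Corollary~\ref{cor:pos} shows that the element $au^{-1}b=a-au^{-1}a$, which is nonzero because $a$ is not regular, lies in $J^n$ for every $n$. Thus the example of Theorem~\ref{thm:main} also shows that the hypothesis $\bigcap_nJ^n=0$ in Corollary~\ref{cor:pos}(c) cannot be dropped.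
\end{remark}

\section{Units that move right ideals}\label{sec:move}

We look for a cyclic module $U=R/rR$ over a domain $R$ whose right ideals form a chain, with an exact sequence $0\to U\xrightarrow{\,b\,}U\xrightarrow{\,a\,}U\to0$. Let $r=sw$ and $K=sR/rR$. Then $U/K\cong R/sR$, and left multiplication by $s$ gives $R/wR\cong K$. So we want $R/sR$, $R/wR$ and $R/rR$ to be isomorphic, and left multiplications by units can provide the isomorphisms.

\begin{lemma}\label{lem:red}
Let $R$ be a domain whose right ideals form a chain. Let $s,w\in R$ with $s\ne0$, put $r=sw$, and assume $rR\neq R$. Let $\mu,\nu$ be units of $R$ with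
\begin{equation}\label{eq:move}
\mu wR=rR,\qquad \nu rR=sR .
\end{equation}
Then $U=R/rR$ is a nonzero uniserial module, and
\[
a(x+rR)=\nu^{-1}x+rR,\qquad b(x+rR)=s\mu^{-1}x+rR
\]
define endomorphisms of $U$ such that $a$ is surjective, $b$ is injective, and $bU=\ker a=sR/rR$.
\end{lemma}

\begin{proof}
Submodules of $U$ correspond to right ideals containing $rR$, so they form a chain. Left multiplication by an element of $R$ is an endomorphism of the right module $R$, and it induces one of $U$ if it maps $rR$ into $rR$.

For $a$: we have $rR=swR\subseteq sR=\nu rR$, so $\nu^{-1}rR\subseteq rR$. The map $a$ is surjective because $\nu^{-1}R=R$, and $\nu^{-1}x\in rR$ if and only if $x\in\nu rR=sR$.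

For $b$: we have $s\mu^{-1}rR=swR=rR$. If $s\mu^{-1}x\in rR=swR$, cancel $s\neq0$ to get $\mu^{-1}x\in wR$, that is, $x\in\mu wR=rR$; so $b$ is injective. Its image is $s\mu^{-1}R/rR=sR/rR$.
\end{proof}

The difficulty lies in \eqref{eq:move}. If units fix every right ideal, as in a commutative ring, then \eqref{eq:move} gives $sR=rR=swR$, hence $R=wR=rR$, which is excluded. We need a chain of right ideals that units move, in a way we can compute. The chain will be modeled on an orbit of a group acting on $\mathbb R$ by increasing maps.

Fix a field $k$ and an irrational number $\theta$. Let $G$ be the group, under composition, of the maps $x\mapsto2^nx+q$ of $\mathbb R$ with $n\in\mathbb Z$ and $q\in\mathbb Z[\frac12]$. All of them are strictly increasing. If $2^n\theta+q=\theta$, then $(2^n-1)\theta$ is rational, so $n=0$ and $q=0$. Applying this to $h^{-1}g$ we see that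
\begin{equation}\label{eq:free}
g(\theta)=h(\theta)\ \Longrightarrow\ g=h\qquad(g,h\in G).
\end{equation}
Let $A=kG$ be the group algebra. For $0\neq f=\sum_gf_g\,g\in A$, with support $\operatorname{supp}f=\{g:f_g\neq0\}$, let
\[
v(f)=\min\{g(\theta):g\in\operatorname{supp}f\}\in\mathbb R .
\]
Let $P=\{g\in G:g(\theta)\ge\theta\}$. It contains $1$ and is closed under products, since $gh(\theta)\ge g(\theta)\ge\theta$ for $g,h\in P$. Put
\[
S=kP=\{0\}\cup\{f: v(f)\ge\theta\},\qquad T=\{f\in A\setminus\{0\}: v(f)=\theta\}\subseteq S .
\]
Elements of $T$ play the role of power series with nonzero constant term, and we invert them. The following is proved in Section~\ref{sec:ring}.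

\begin{proposition}\label{prop:ring}
There is a $k$-algebra $R$ containing $S$ as a subalgebra such that
\begin{enumerate}
\item[(i)] $R$ is a domain, and every element of $T$ is a unit of $R$;
\item[(ii)] the nonzero principal right ideals of $R$ are the ideals $gR$ with $g\in P$, and $hR\subsetneq gR$ whenever $g(\theta)<h(\theta)$;
\item[(iii)] the right ideals of $R$ form a chain.
\end{enumerate}
\end{proposition}

Call $gR$ the \emph{ideal at the point} $x=g(\theta)\ge\theta$. The ideal at $\theta$ is $R$, and ideals shrink as the point moves right. Left multiplication by $h\in P$ sends the ideal at $x$ to the ideal at $h(x)$. The simplest units are $1+h$ with $h(\theta)>\theta$; they lie in $T$. To see how $1+h$ acts on $gR$, factor out of $g+hg$ the term with the smaller value at $\theta$: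
\begin{equation}\label{eq:rule}
(1+h)g=
\begin{cases}
g\,(1+g^{-1}hg) &\text{if } h(x)>x,\\
hg\,(1+(hg)^{-1}g)&\text{if } h(x)<x.
\end{cases}
\end{equation}
The case $h(x)=x$ does not occur, by \eqref{eq:free}. In the first case $g^{-1}hg(\theta)>\theta$, and in the second $(hg)^{-1}g(\theta)>\theta$, so the last factor lies in $T$. Hence $1+h$ sends the ideal at $x$ to the ideal at $\min(x,h(x))$. This unit moves an ideal exactly when the graph of $h$, which is above the diagonal at $\theta$, drops below it further right. The order on $G$ given by the value at $\theta$ is invariant under left multiplication; if it were also invariant under right multiplication, $h>1$ would force $hg>g$, and nothing would move.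

We can now solve \eqref{eq:move}. For $\mu wR=swR$ try $\mu=1+s$; this needs $s(\theta)>\theta$ and $s(x)<x$ at $x=w(\theta)$. With $s(x)=x/2$ it means $\theta<0<w(\theta)$. For $\nu rR=sR$ try $\nu=1+c$ with $cr=s$; this needs $c(\theta)>\theta$ and $s(\theta)<r(\theta)$. So $c$ must pull the point $r(\theta)=w(\theta)/2>0$ back to $\theta/2$ and still move $\theta$ to the right. Slope $\frac12$ does not suffice: for $c(x)=x/2+q$ the condition $c(\theta)>\theta$ means $\theta<2q$, and then $r(\theta)=c^{-1}(\theta/2)=\theta-2q<0$. Slope $\frac14$ does.

\begin{proof}[Proof of Theorem~\ref{thm:main}]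
Choose $\theta$ irrational with $-\frac12<\theta<-\frac13$, for instance $\theta=1-\sqrt2$, and let $R$ be as in Proposition~\ref{prop:ring}. In $G$ let
\[
s(x)=\frac x2,\qquad c(x)=\frac{x-1}4,\qquad r(x)=2x+1,\qquad w(x)=4x+2 .
\]
Then $sw(x)=2x+1$ and $cr(x)=x/2$, so $sw=r$ and $cr=s$. The bounds on $\theta$ give
\begin{equation}\label{eq:pts}
\theta<\frac\theta2<0<2\theta+1<4\theta+2,\qquad \frac{\theta-1}{4}>\theta;
\end{equation}
here $2\theta+1>0$ is $\theta>-\frac12$, and the last inequality is $\theta<-\frac13$. So each of $s,c,r,w$ has value greater than $\theta$ at $\theta$, and so does $r^{-1}w$, because $w(\theta)>r(\theta)$. Thus $\mu=1+s$, $\nu=1+c$, $1+w$ and $1+r^{-1}w$ lie in $T$ and are units of $R$. In $S$ we have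
\[
\mu w=w+r=r\,(1+r^{-1}w),\qquad \nu r=r+s=s\,(1+w),
\]
which gives \eqref{eq:move}. Also $rR\subsetneq R$ by Proposition~\ref{prop:ring}(ii). Lemma~\ref{lem:red} provides a nonzero uniserial module $U=R/rR$ with a surjective endomorphism $a$ and an injective endomorphism $b$ such that $bU=\ker a$, so $ab=0$. Proposition~\ref{prop:uni} applies to $E=\operatorname{End}_R(U)$. Finally, $E$ is a $k$-algebra: since $k$ is central in $R$, right multiplication by a scalar is an endomorphism of $U$, and it commutes with every element of $E$.
\end{proof}

The maps $a$ and $b$ can be drawn. The nonzero cyclic submodules of $U$ are the images of the ideals at points of $[\theta,2\theta+1)$, and ideals at points $x\ge2\theta+1$ have image zero. By \eqref{eq:rule}, $\nu$ acts on points by $\min(x,c(x))$, whose inverse function is $\max(x,c^{-1}(x))$; in the same way $\mu^{-1}$ acts by $\max(x,s^{-1}(x))=\max(x,2x)$. So $\nu^{-1}$ and $s\mu^{-1}$ act by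
\[
\alpha(x)=\max(x,4x+1),\qquad\beta(x)=\max(x/2,x).
\]
The map $\alpha$ stretches $[\theta,\theta/2)$ onto $[\theta,2\theta+1)$, which is the isomorphism $U/K\cong U$, and $\beta$ compresses $[\theta,2\theta+1)$ onto $[\theta/2,2\theta+1)$, which is the isomorphism $U\cong K$; see Figure~\ref{fig:ab}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=9]
\draw (-0.414,-0.414) rectangle (0.172,0.172);
\draw[dotted] (-0.414,-0.414) -- (0.172,0.172);
\draw[dashed] (-0.207,-0.414) -- (-0.207,0.172);
\draw[dashed] (-0.414,-0.207) -- (0.172,-0.207);
\draw[very thick] (-0.414,-0.414) -- (-0.333,-0.333) -- (-0.207,0.172);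
\draw[very thick,gray] (-0.414,-0.207) -- (0,0) -- (0.172,0.172);
\node[left] at (-0.24,0.05) {$\alpha$};
\node[above] at (-0.11,-0.05) {$\beta$};
\foreach \x/\t in {-0.414/$\theta$,-0.333/$-\frac13$,-0.207/$\frac\theta2$,0/$0$,0.172/$2\theta+1$}
  \draw (\x,-0.414) -- (\x,-0.424) node[below] {\t};
\foreach \y/\t in {-0.414/$\theta$,-0.207/$\frac\theta2$,0.172/$2\theta+1$}
  \draw (-0.414,\y) -- (-0.424,\y) node[left] {\t};
\end{tikzpicture}
\caption{Cyclic submodules of $U=R/rR$ correspond to points of $[\theta,2\theta+1]$, with $U$ at $\theta$ and $0$ at $2\theta+1$ (drawn for $\theta=1-\sqrt2$). The surjection $a$ acts by $\alpha(x)=\max(x,4x+1)$, which fixes $\theta$ and reaches $2\theta+1$ at $x=\theta/2$. The injection $b$ acts by $\beta(x)=\max(x/2,x)$, which starts at $\theta/2$ and reaches $2\theta+1$ only at the right endpoint. Hence $\alpha(\beta(x))\ge2\theta+1$ throughout, which is $ab=0$.}\label{fig:ab}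
\end{figure}

\section{Construction of the chain domain}\label{sec:ring}

We prove Proposition~\ref{prop:ring}, for any irrational $\theta$. We recall the fact that allows $T$ to be inverted. Let $S$ be a domain and $T\subseteq S\setminus\{0\}$ a multiplicatively closed set containing $1$ that satisfies the \emph{right Ore condition}: for all $f\in S$ and $t\in T$ there are $p\in T$ and $q\in S$ with $fp=tq$. Then there is a ring $ST^{-1}\supseteq S$ in which every element of $T$ is a unit and every element has the form $ft^{-1}$ with $f\in S$, $t\in T$. The condition is what lets one rewrite $t^{-1}f$ as $qp^{-1}$. To verify it we need common right multiples in $A$, and control of $v$ on products.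

\subsection*{Leading terms of products}

Since the order on $G$ is not right invariant, the leading term of $ff'$ need not come from the leading term of $f$: in $(1+s)w$ above it was $sw$. So $v(f)$ is not enough information about $f$, and we attach to $f\neq0$ the function
\[
\hat f(x)=\min\{g(x):g\in\operatorname{supp}f\}\qquad(x\in\mathbb R).
\]
Thus $\hat f(\theta)=v(f)$, and $\hat g=g$ for $g\in G$.

\begin{lemma}\label{lem:val}
Let $f,f'\in A$ be nonzero.
\begin{enumerate}
\item[(a)] $\hat f$ is strictly increasing, and there is $\omega\in G$ with $\hat f(\omega(\theta))=\theta$.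
\item[(b)] $ff'\neq0$ and $v(ff')=\hat f(v(f'))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x<x'$ and choose $g\in\operatorname{supp}f$ with $\hat f(x')=g(x')$. Then $\hat f(x)\le g(x)<g(x')=\hat f(x')$. Choose $g_1\in\operatorname{supp}f$ with $g_1^{-1}(\theta)$ as large as possible and put $\omega=g_1^{-1}$. For $g\in\operatorname{supp}f$ we have $g(\omega(\theta))\ge g(g^{-1}(\theta))=\theta$, with equality for $g=g_1$.

(b) Let $x=v(f')$. By \eqref{eq:free} there is a unique $h_0\in\operatorname{supp}f'$ with $h_0(\theta)=x$. The numbers $g(x)=gh_0(\theta)$, for $g\in\operatorname{supp}f$, are distinct, again by \eqref{eq:free}; let $g_0(x)=\hat f(x)$ be the smallest. For $g\in\operatorname{supp}f$ and $h\in\operatorname{supp}f'$,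
\[
gh(\theta)\ge g(x)\ge g_0(x)=g_0h_0(\theta),
\]
where the first inequality is strict unless $h=h_0$ and the second is strict unless $g=g_0$. So $g_0h_0$ occurs exactly once among the products $gh$, its coefficient in $ff'$ is $f_{g_0}f'_{h_0}\ne0$, and every other element of $\operatorname{supp}ff'$ has a larger value at $\theta$.
\end{proof}

Irrationality of $\theta$ enters the construction only through \eqref{eq:free}, which rules out ties between leading terms. By (b), $A$ and $S$ are domains, and $T$ is multiplicatively closed: $v(tt')=\hat t(\theta)=\theta$ for $t,t'\in T$.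

\subsection*{Common right multiples}

Here we use that $G$ is close to abelian: over the commutative subring spanned by the translations, $A$ grows only linearly, and a rank count produces a relation.

\begin{lemma}\label{lem:mult}
For nonzero $f,t\in A$ there are nonzero $p,q\in A$ with $fp=tq$.
\end{lemma}

\begin{proof}
Let $N\subseteq G$ be the subgroup of translations $\tau_q(x)=x+q$, let $B=kN$, a commutative domain, and let $y(x)=2x$. Since $2^ix+q=2^i(x+2^{-i}q)$, every element of $G$ is uniquely of the form $y^i\tau$ with $\tau\in N$, so $A=\bigoplus_{i\in\mathbb Z}y^iB$. For $m\le n$ let $A[m,n]=\bigoplus_{i=m}^ny^iB$, a free right $B$-module of rank $n-m+1$. From $y^{-j}\tau_{q}y^j=\tau_{2^{-j}q}$ we get $y^{-j}By^j=B$, hence $y^iB\,y^jB\subseteq y^{i+j}B$. Choose $d\ge0$ with $f,t\in A[-d,d]$. The map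
\[
A[0,2d]\oplus A[0,2d]\to A[-d,3d],\qquad(p,q)\mapsto fp-tq,
\]
is right $B$-linear from a free module of rank $4d+2$ to a free module of rank $4d+1$. The corresponding homogeneous linear system has a nonzero solution over the fraction field of $B$, and clearing denominators gives one over $B$. So $fp=tq$ for some $(p,q)\ne(0,0)$. As $A$ is a domain and $f,t\neq0$, if one of $p,q$ were zero, so would be the other.
\end{proof}

\subsection*{The Ore condition and the right ideals}

Lemma~\ref{lem:mult} does not place $p$ in $T$ or $q$ in $S$. But we may multiply both on the right by a group element $\omega$, which changes $v(p)$ to $\hat p(\omega(\theta))$, and Lemma~\ref{lem:val}(a) supplies the right $\omega$.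

\begin{lemma}\label{lem:ore}
The set $T$ satisfies the right Ore condition in $S$.
\end{lemma}

\begin{proof}
Let $f\in S$ and $t\in T$. If $f=0$, take $p=1$, $q=0$. Otherwise pick nonzero $p_0,q_0\in A$ with $fp_0=tq_0$, pick $\omega\in G$ with $\hat p_0(\omega(\theta))=\theta$, and put $p=p_0\omega$, $q=q_0\omega$. Then $fp=tq$ and $v(p)=\hat p_0(v(\omega))=\theta$, so $p\in T$. Moreover
\[
\hat t(v(q))=v(tq)=v(fp)=\hat f(\theta)=v(f)\ge\theta=\hat t(\theta).
\]
Since $\hat t$ is strictly increasing, $v(q)\ge\theta$, that is, $q\in S$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ring}]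
Let $R=ST^{-1}$. A scalar commutes with each $f\in S$ and each $t\in T$, hence with $t^{-1}$, so $R$ is a $k$-algebra.

(i) Let $f_1t_1^{-1}$ and $f_2t_2^{-1}$ be nonzero. Write $f_2p=t_1q$ with $p\in T$, $q\in S$; then $q\neq0$ because $f_2p\ne0$. So $f_1t_1^{-1}f_2t_2^{-1}=f_1q\,p^{-1}t_2^{-1}\neq0$.

(ii) Let $ft^{-1}\ne0$, and let $g\in\operatorname{supp}f\subseteq P$ satisfy $g(\theta)=v(f)$. Then $v(g^{-1}f)=g^{-1}(v(f))=\theta$, so $g^{-1}f\in T$ is a unit of $R$, and $ft^{-1}R=fR=g(g^{-1}f)R=gR$. Now let $g,h\in P$ with $g(\theta)<h(\theta)$, and put $\gamma=g^{-1}h$. Then $\gamma(\theta)>\theta$, so $\gamma\in P$ and $hR=g\gamma R\subseteq gR$. If equality held, then $g=g\gamma ft^{-1}$ for some $f\in S$, $t\in T$, so $t=\gamma f$ after canceling $g$ in the domain $R$. Then $f\neq0$ and $\theta=v(t)=\gamma(v(f))\ge\gamma(\theta)>\theta$, a contradiction.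

(iii) By (ii) and \eqref{eq:free}, principal right ideals form a chain. Let $L,L'$ be right ideals with $L\not\subseteq L'$, and pick $x\in L\setminus L'$. For $x'\in L'$ the inclusion $xR\subseteq x'R$ would give $x\in L'$, so $x'R\subseteq xR\subseteq L$. Hence $L'\subseteq L$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BassP}
H. Bass, \emph{Finitistic dimension and a homological generalization of semi-primary rings}, 1960.

\bibitem{BassK}
H. Bass, \emph{K-theory and stable algebra}, 1964.

\bibitem{HL}
\emph{On a question of Hartwig and Luh},
\texttt{https://core-cms.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak AA548C1E986D1C773325302A11EA4BE2/\allowbreak S0004972713000373a.pdf/\allowbreak on-a-question-of-hartwig-and-luh.pdf}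

\end{thebibliography}
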